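# Large Fourier Coefficients of Intersections of Halfspaces

## 1. The lower bound $\frac1n e^{-C(\ln 2k)^2}$ and its companions

For positive integers $n,k$ let $M(n,k)$ be the minimum of $\max_{S}|\hat f(S)|$ over all functions $f:\{0,1\}^n\to\{-1,1\}$ that are intersections of $k$ halfspaces.

**Theorem 1.** There is an absolute constant $C$ such that for all $n,k\ge 1$,
$$M(n,k)\ \ge\ \frac1n\,e^{-C(\ln 2k)^2}.$$
Moreover, a coefficient of this size occurs at some $S$ with $|S|\le C\ln(2k)$.

Let us unpack the words. Boolean functions take values in $\{-1,1\}$, and $-1$ stands for "true".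

**Definition (halfspace, intersection).** A halfspace is a function $h$ on $\{0,1\}^n$ with $h(x)=-1$ if $\sum_i w_ix_i\ge\theta$ and $h(x)=1$ otherwise, for some real weights $w_1,\dots,w_n$ and threshold $\theta$. The intersection $f=h_1\wedge\dots\wedge h_k$ has $f(x)=-1$ exactly when $h_j(x)=-1$ for all $j$.

**Definition (Fourier coefficient).** For $S\subseteq\{1,\dots,n\}$, $\hat f(S)=\mathbb E_x\big[f(x)(-1)^{\sum_{i\in S}x_i}\big]$ with $x$ uniform on $\{0,1\}^n$.

So $\hat f(S)$ is the correlation of $f$ with the parity of the bits in $S$. The theorem says that an intersection of few halfspaces always correlates noticeably with some parity, and that this parity involves only $O(\ln 2k)$ bits. The factor $1/n$ will come from the roughly $n^2$ sets consisting of two coordinates; the factor $e^{-C(\ln 2k)^2}=(2k)^{-C\ln 2k}$ will come from the number of sets of size $O(\ln 2k)$ inside a set of size polynomial in $k$.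

The question behind the theorem is taken from "Lower Bounds in Communication Complexity and Learning Theory via Analytic Methods". Klivans et al. showed that for each *constant* $k$ there is $c(k)$ such that every intersection of $k$ halfspaces has a coefficient of magnitude at least $n^{-c(k)}$. The question is whether one exponent can serve a number $k(n)\to\infty$ of halfspaces: are there $k(n)\to\infty$ and $c>0$ such that, for all large $n$, every intersection $f$ of $k(n)$ halfspaces has $\max_S|\hat f(S)|\ge n^{-c}$? The answer is yes, with $c=2$.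

**Corollary.** If $k(n)\to\infty$ and $C(\ln 2k(n))^2\le\ln n$ for all large $n$, e.g. $k(n)=\lfloor\frac12\exp(\sqrt{\ln n/C})\rfloor$, then for all large $n$ every intersection of $k(n)$ halfspaces has a Fourier coefficient of magnitude at least $n^{-2}$. If $k(n)=\exp(o(\sqrt{\ln n}))$, the bound is $n^{-1-o(1)}$.

*Proof from Theorem 1.* If $C(\ln 2k(n))^2\le\ln n$, then $e^{-C(\ln 2k(n))^2}\ge 1/n$, and Theorem 1 gives a coefficient of magnitude at least $\frac1n\cdot\frac1n$. For $k(n)=\lfloor\frac12\exp(\sqrt{\ln n/C})\rfloor$ we have $k(n)\to\infty$ and, once $k(n)\ge1$, $0\le \ln 2k(n)\le\sqrt{\ln n/C}$, so the hypothesis holds. If $k=\exp(o(\sqrt{\ln n}))$, then $(\ln 2k)^2=o(\ln n)$ and the bound is $n^{-1-o(1)}$. $\blacksquare$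

Two further results bound what one can hope for.

**Theorem 2.** $M(n,k)\le 120/n$ for all $n\ge1$, $k\ge2$. Hence $M(n,k)=\Theta_k(1/n)$ for each fixed $k\ge2$.

**Theorem 3.** If $k(n)=n^{\omega(1)}$, then $M(n,k(n))\le n^{-\omega(1)}$.

These results do not determine what happens between $k=\exp(c\sqrt{\ln n})$ and $k=n^{O(1)}$.

## 2. Sign notation, one halfspace, three bits, and parities

Substitute $x_i\mapsto(-1)^{x_i}$, so that the cube becomes $\{-1,1\}^n$. Since the new variable is $1-2x_i$, the condition $\sum w_ix_i\ge\theta$ becomes $\sum w_ix_i\le\sum w_i-2\theta$. Renaming thresholds, an intersection of $k$ halfspaces is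
$$f=1-2\cdot 1_P,\qquad P=\{x\in\{-1,1\}^n:\ \langle w^j,x\rangle\le\theta_j,\ 1\le j\le k\},$$
and $\hat f(S)=E[f\chi_S]$ with $\chi_S(x)=\prod_{i\in S}x_i$. The characters $\chi_S$ are an orthonormal basis of the functions on the cube, so $\sum_S\hat f(S)^2=E f^2=1$ (Parseval).

**One halfspace.** Every halfspace $h=1-2\cdot1_{\{\langle w,x\rangle\le\theta\}}$ has $|\hat h(S)|\ge\frac1{n+1}$ for some $|S|\le1$. If $w=0$, then $h$ is constant and $|\hat h(\emptyset)|=1$. Otherwise let $\ell(x)=\langle w,x\rangle-\theta$. By definition $h\ell=|\ell|$, so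
$$E|\ell|=E[h\ell]=\sum_iw_i\hat h(\{i\})-\theta\,\hat h(\emptyset)\le\Big(|\theta|+\sum_i|w_i|\Big)\max_{|S|\le1}|\hat h(S)|.$$
On the other hand $E|\ell|\ge|E\ell|=|\theta|$ and $E|\ell|\ge|E[\ell x_i]|=|w_i|$ for each $i$. Adding these $n+1$ inequalities gives $(n+1)E|\ell|\ge|\theta|+\sum|w_i|>0$, and the claim follows. The argument uses one linear form whose sign is $h$; an intersection of two halfspaces offers no such form.

**Two halfspaces on three bits.** Let $f(x)=-1$ iff $|x_1+x_2+x_3|\le1$. Then $P$ is the cube minus the points $\pm(1,1,1)$, so $\hat f(\emptyset)=1-2\cdot\frac68=-\frac12$. As $f(-x)=f(x)$, all coefficients with $|S|$ odd vanish. The sum of $x_1x_2$ over the cube is $0$ and over the two removed points is $2$, so $E[1_Px_1x_2]=-\frac14$ and $\hat f(\{1,2\})=\frac12$; the same holds for the other pairs. (Check: $4\cdot\frac14=1$.) Degree one carries nothing here, and once the width of the strip is tuned so that $\hat f(\emptyset)\approx0$, degree $0$ will carry almost nothing either. One must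 look at degree $2$.

**Parities.** Let $r\le n$. The function $\chi_{[r]}$ equals $+1$ at $2^{r-1}$ points $p$ of $\{-1,1\}^r$. Since $\langle p,x\rangle=r-2\,\mathrm{dist}(p,x)$, the set $\{x\ne p\}$ is $\{\langle p,x\rangle\le r-2\}$, so $\chi_{[r]}$ is an intersection of $2^{r-1}$ halfspaces. Its only nonzero coefficient sits at $S=[r]$. Repeating halfspaces to reach a given $k$, we see that $S$ may be forced to have size $1+\lfloor\log_2k\rfloor$ (when $n$ is at least this large). So no argument that looks only at degrees bounded independently of $k$ can succeed.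

## 3. Spread-out weights, heavy coordinates, and the $2^{|H|}$ loss

**The case of spread-out weights.** Suppose each $w^j$ is a unit vector with very small entries. By the central limit theorem, $f$ should behave like $F=1-2\cdot1_K$ on Gaussian space, with $K=\{z:\langle w^j,z\rangle\le\theta_j\}$ a polyhedron with at most $k$ sides, and $\mathbf g$ a standard Gaussian vector. Write $\varphi,\Phi$ for the standard normal density and distribution function. Look at dimension one.

* For $K=(-\infty,t]$: $E[F]=1-2\Phi(t)$ and $E[F\mathbf g]=2\varphi(t)$. If the mean vanishes, the degree-1 coefficient is large.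
* For $K=[-t,t]$: $E[F\mathbf g]=0$, and $E[F]=0$ when $t\approx0.674$. Since $\int(1-z^2)\varphi\,dz=z\varphi(z)$, we get $E\big[F\cdot\frac{1-\mathbf g^2}{\sqrt2}\big]=-\frac2{\sqrt2}\cdot2t\varphi(t)\approx-0.61$. The degree-2 coefficient is large.

This suggests a plan for spread-out weights. If degrees $0$ and $1$ are nearly empty, then $K$ has measure about $\frac12$ and the origin should lie well inside all its sides; then test $F$ against the quadratic $r-|z|^2$. The plan stops at heavy weights: for the parity $\chi_{[r]}$ each weight is a $1/\sqrt r$ fraction of the norm, with $r\approx\log_2k$, and everything of degree below $r$ vanishes.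

**Fixing the heavy coordinates.** The natural repair is to collect the heavy coordinates of all $k$ weight vectors in a head $H$, write $x=(\rho,y)$ with $\rho\in\{\pm1\}^H$, and treat each section $f(\rho,\cdot)$ as above. Each section gives a Gaussian polyhedron $K_\rho$ having noticeable weight in degree $\le2$. Averaging over $\rho$ and using Parseval in $\rho$, one obtains a lower bound of order $1/k$ for
$$\sum_{D\subseteq H}\ \sum_{|T'|\le2}\hat f(D\cup T')^2 ,\qquad T'\subseteq[n]\setminus H .$$
Here the plan stops again, at the counting. The sum has about $2^{|H|}n^2$ terms, the head has size polynomial in $k$, and so the bound is $\frac1n2^{-\mathrm{poly}(k)}$ (a computation is in the remark at the end of Section 9). That already allows some $k(n)\to\infty$, but it is far from $e^{-C(\ln2k)^2}$: we must restrict to $|D|=O(\ln 2k)$. Cutting off large $D$ is a matter of stability in $\rho$, and there is an obstacle. The degree-2 weight is only of order $1/k$, and the stability bound available (Lemma 1: flipping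 each bit with probability $1/M$ changes $f$ with probability $O(\sqrt{\ln(2k)/M})$) beats $1/k$ only for $M$ of order $k^2\ln(2k)$, which would force us to allow $|D|$ of that order.

**Two different treatments.** The way past this point is to treat degrees $0,1$ and degree $2$ differently.

* For degrees $0$ and $1$ we need only *constant* accuracy: most sections should be balanced and contain a ball of constant radius about $0$. For this $M=O(\ln 2k)$ is enough, and only $|D|\le d=O(\ln2k)$ matters.
* For degree $2$ we use only $D=\emptyset$, i.e. we average the quadratic test over $\rho$ with no absolute values. Cancellation between sections is the danger. It does not occur, because $\int_{K}(r-|z|^2)\,d\gamma$ is bounded below by $-\frac12$ for *every* polyhedron, in every dimension and for any number of sides, while it is at least $0.039$ for the $98\%$ of good sections.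

## 4. Stability of an intersection of halfspaces under random flips

The purpose of this section is Kane's bound on the noise sensitivity of intersections of halfspaces, with proof.

**Lemma 1.** Let $h:\{\pm1\}^q\to\{\pm1\}$ be an intersection of at most $k$ halfspaces, $x$ uniform, and let $x'$ be obtained from $x$ by flipping each coordinate independently with probability $1/M$ ($M\in\mathbb N$). Then $\Pr[h(x)\ne h(x')]\le2\sqrt{2\ln(2k)/M}$.

Repeating halfspaces, assume there are exactly $k$; if $q=0$ there is nothing to prove. Write $x^i$ for $x$ with coordinate $i$ flipped.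

**Step 4.1. Counting boundary edges on a cube of dimension $M$.** We first bound $\sum_i\Pr[h(x)\ne h(x^i)]$ for $h$ on $\{\pm1\}^M$, adding the halfspaces $\langle w^j,x\rangle\le\theta_j$ one at a time. Let $P_j$ be the intersection of the first $j$ ($P_0$ is the whole cube), $A_j=P_{j-1}\setminus P_j$, $p_j=\Pr[A_j]$; the $A_j$ are disjoint. Put
$$E(A,B)=2^{-M}\#\{(x,y)\in A\times B:\ x,y\text{ adjacent}\},\qquad b_j=E(P_j,P_j^c),\quad b_0=0.$$
Since $P_j^c=A_j\sqcup P_{j-1}^c$, we have $b_j=E(P_j,A_j)+E(P_j,P_{j-1}^c)$; since $P_{j-1}=P_j\sqcup A_j$, we have $b_{j-1}=E(P_j,P_{j-1}^c)+E(A_j,P_{j-1}^c)$. Subtracting,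
$$b_j-b_{j-1}=E(P_j,A_j)-E(A_j,P_{j-1}^c).$$
Let $s_i=\mathrm{sgn}(w^j_i)\in\{-1,0,1\}$ and $\ell(x)=\sum_is_ix_i$. Consider $E[1_{A_j}\ell]=2^{-M}\sum_{x\in A_j}\sum_is_ix_i$ and sort the pairs $(x,i)$ by the location of $x^i$.

* If $x^i\in A_j$, the terms of $(x,i)$ and $(x^i,i)$ cancel.
* If $x^i\in P_j$, then $\langle w^j,x\rangle>\theta_j\ge\langle w^j,x^i\rangle$, so $2w^j_ix_i>0$ and the term is $s_ix_i=1$.
* If $x^i\in P_{j-1}^c$, the term is at least $-1$.

Hence $E[1_{A_j}\ell]\ge E(P_j,A_j)-E(A_j,P_{j-1}^c)=b_j-b_{j-1}$.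

**Step 4.2. A small set sees a small mean of $\ell$.** Now we bound $E[1_{A_j}\ell]$ in terms of $p_j$. For $p_j>0$ and $\lambda>0$, Jensen's inequality and $Ee^{\lambda\ell}=\prod_i\cosh(\lambda s_i)\le e^{\lambda^2M/2}$ give
$$E[\ell\mid A_j]\le\tfrac1\lambda\ln E[e^{\lambda\ell}\mid A_j]\le\tfrac1\lambda\ln\big(p_j^{-1}Ee^{\lambda\ell}\big)\le\tfrac1\lambda\ln\tfrac1{p_j}+\tfrac{\lambda M}2 .$$
The infimum over $\lambda>0$ is $\sqrt{2M\ln(1/p_j)}$, so $E[1_{A_j}\ell]\le p_j\sqrt{2M\ln(1/p_j)}$ (and this is $0$ if $p_j=0$).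

**Step 4.3. Summation.** We add up over $j$. Put $s=\sum_jp_j\le1$. If $s=0$, then $b_k\le0$. Otherwise, by Cauchy–Schwarz applied to $\sqrt{p_j}\cdot\sqrt{2Mp_j\ln(1/p_j)}$, then concavity of $u\mapsto u\ln(1/u)$, then $s\le1$ and $s\ln(1/s)\le1/e<\ln2$,
$$b_k\le\sqrt s\sqrt{2M\textstyle\sum_jp_j\ln(1/p_j)}\le\sqrt s\sqrt{2M\,s\ln(k/s)}\le\sqrt{2M(\ln k+1/e)}\le\sqrt{2M\ln(2k)} .$$
An edge between $P_k$ and its complement is seen from both ends, so $\sum_i\Pr[h(x)\ne h(x^i)]=2b_k\le2\sqrt{2M\ln(2k)}$. (For the majority of three bits the left side is $3\cdot\frac12$, and the right side with $k=1$, $M=3$ is about $4.1$.)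

**Step 4.4. From single flips to independent flips.** Here $h$ is on $\{\pm1\}^q$ with $q$ arbitrary. Take independent uniform $z\in\{\pm1\}^q$, $\pi:[q]\to[M]$, $\beta\in\{\pm1\}^M$, $I\in[M]$, and let $x=(\beta_{\pi(i)}z_i)_i$. For fixed $z,\pi$ the function $g(\beta)=h((\beta_{\pi(i)}z_i)_i)$ is an intersection of $k$ halfspaces in $\beta$. Flipping $\beta_I$ changes $x$ exactly at the $i$ with $\pi(i)=I$, that is, at each $i$ independently with probability $1/M$. Given $\pi,\beta,I$ the vector $x$ is uniform, so $x$ is independent of the set of flipped coordinates. Thus the pair ($x$, flipped $x$) has the law of $(x,x')$, and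
$$\Pr[h(x)\ne h(x')]=E_{z,\pi}\Pr_{\beta,I}[g(\beta)\ne g(\beta^I)]\le\tfrac1M\cdot2\sqrt{2M\ln(2k)}.\qquad\blacksquare$$

## 5. The head $H$ and the Gaussian hybrid

Fix $\psi:\mathbb R\to[0,1]$, a $C^3$ nonincreasing function with $\psi=1$ on $(-\infty,0]$ and $\psi=0$ on $[1,\infty)$, and $B\ge1$ bounding $|\psi'|,|\psi''|,|\psi'''|$. The parameters are
$$e_1=\frac{10^{-6}}k,\quad e_2=\Big(\frac{10^{-6}}k\Big)^3,\quad\tau=\Big(\frac{10^{-20}}{4B^3k^6}\Big)^4,\quad A=\sqrt{2\ln(4\cdot10^6k^2)},\quad m=\lceil\log_2(2\cdot10^6k^2)\rceil,$$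
$$g=\Big\lceil\tfrac2{\tau^2}\ln\tfrac{4A}\tau\Big\rceil,\quad L=mg,\quad M=\lceil2\cdot10^{10}\ln(2k)\rceil,\quad a=1-\tfrac2M\in[0,1],\quad d=5M.$$
Two orders of magnitude matter: $\tau^{-1},m,g,L$ are at most polynomial in $k$, while $M$ and $d$ are $O(\ln 2k)$. (The number $M$ is not to be confused with $M(n,k)$, nor the integer $g$ with the vector $\mathbf g$.)

**Step 5.1. Choosing $H$.** The aim is that each weight vector is either spread out off $H$, or decays so fast along $H$ that what is left hardly matters. Start with $H=\emptyset$. While some $j$ charged fewer than $L$ times has $w^j_{H^c}\ne0$ and $\max_{i\notin H}|w^j_i|>\tau\|w^j_{H^c}\|_2$, choose such a $j$, add to $H$ an index $i\notin H$ maximizing $|w^j_i|$, and charge $j$. The process stops with $|H|\le kL$. Let $T=[n]\setminus H$, $N=|T|$, $\sigma_j=\|w^j_T\|_2$, and write $x=(\rho,y)$ with $\rho\in\{\pm1\}^H$, $y\in\{\pm1\}^T$.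

**Definition (types).** The index $j$ is of type I if $\sigma_j>0$ and $\max_{i\in T}|w^j_i|\le\tau\sigma_j$. Then put $u^j=w^j_T/\sigma_j$, a unit vector with $\|u^j\|_\infty\le\tau$, and $t_j(\rho)=(\theta_j-\langle w^j_H,\rho\rangle)/\sigma_j$. All other $j$ are of type II.

If $j$ is of type II, then either $\sigma_j=0$, or the stopping rule says that $j$ was charged exactly $L$ times. Two examples with $k=1$: for $w=(100,1,\dots,1)$ with $N\ge\tau^{-2}$ ones and $\sqrt N<100/\tau$, the first coordinate satisfies $100>\tau\sqrt{10^4+N}$ provided also $N\le 10^4(\tau^{-2}-1)-1$, so it enters $H$, and then $1\le\tau\sqrt N$, so the index is of type I. For $w_i=3^{-i}$ the largest remaining entry is always at least $\sqrt{8/9}$ times the remaining norm, so the process goes on until $L$ charges are made or the coordinates run out: type II.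

**Step 5.2. Deleting the tails of type II constraints.** We replace $f$ by a function $f'$ in which type II constraints depend on $\rho$ alone. Let $J=\{\rho:\langle w^j_H,\rho\rangle\le\theta_j\ \forall j\text{ of type II}\}$ and $f'=1-2\cdot1_{P'}$ with
$$P'=\{(\rho,y):\ \rho\in J,\ \langle u^j,y\rangle\le t_j(\rho)\ \forall j\text{ of type I}\}.$$

**Claim 1.** $\Pr[f\ne f']\le e_1$.

*Proof.* Type I constraints, and type II constraints with $\sigma_j=0$, are the same for $f$ and $f'$. So if $f\ne f'$ at $(\rho,y)$, then for some type II $j$ with $\sigma_j>0$ exactly one of $\langle w^j_H,\rho\rangle+\langle w^j_T,y\rangle\le\theta_j$ and $\langle w^j_H,\rho\rangle\le\theta_j$ holds, which forces $|\langle w^j_T,y\rangle|\ge|\langle w^j_H,\rho\rangle-\theta_j|$. Hence either $|\langle w^j_T,y\rangle|>A\sigma_j$, which by Hoeffding's inequality has probability at most $2e^{-A^2/2}$, or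
$$|\langle w^j_H,\rho\rangle-\theta_j|\le A\sigma_j. \tag{1}$$

We bound the probability of (1). Let $i_1,\dots,i_L$ be the indices for which $j$ was charged, in order. Let $T_s$ be the norm of $w^j$ off the current $H$ just before the $s$-th charge of $j$, and $T_{L+1}=\sigma_j$. By the rule, $|w^j_{i_s}|>\tau T_s$; removing $i_s$ (and perhaps more indices, charged to others) gives $T_{s+1}^2\le(1-\tau^2)T_s^2$. Hence, whenever $s+g\le L+1$, by the choice of $g$,
$$T_{s+g}\le e^{-\tau^2g/2}T_s\le\frac\tau{4A}T_s<\frac{|w^j_{i_s}|}{4A}.$$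
Let $W_r=|w^j_{i_{1+(r-1)g}}|$ for $1\le r\le m$. Apply this with $s=1+(r-1)g$; then $s+g=1+rg\le L+1$. As $W_{r+1}\le T_{1+rg}$, $\sigma_j=T_{1+mg}$ and $A\ge1$,
$$W_{r+1}<W_r/4\quad(r<m),\qquad\sigma_j<W_m/(4A).$$
Fix all coordinates of $\rho$ other than these $m$. Two different sign patterns of the $m$ coordinates, first differing at position $r$, give values of $\langle w^j_H,\rho\rangle$ that differ by at least
$$2W_r-2\sum_{l>r}W_l\ \ge\ 2W_r\Big(1-\frac14-\frac1{16}-\cdots\Big)=\frac43W_r\ge\frac43W_m>\frac12W_m>2A\sigma_j .$$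
The window (1) has length $2A\sigma_j$, so at most one of the $2^m$ patterns lands in it, and (1) has probability at most $2^{-m}$. Summing over $j$, and using $2e^{-A^2/2}=5\cdot10^{-7}k^{-2}$ and $2^{-m}\le5\cdot10^{-7}k^{-2}$, we get $\Pr[f\ne f']\le k\cdot10^{-6}k^{-2}=e_1$. $\square$

**Step 5.3. Replacing $y$ by a Gaussian vector.** We set up the function to which convex geometry will apply. For $\rho\in J$ let $K_\rho=\{z\in\mathbb R^N:\langle u^j,z\rangle\le t_j(\rho)\ \forall j\text{ of type I}\}$; for $\rho\notin J$ let $K_\rho=\emptyset$. Put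
$$F(\rho,\mathbf g)=1-2\cdot1_{K_\rho}(\mathbf g),\qquad\mathbf g\text{ standard Gaussian in }\mathbb R^N ,$$
and let $\gamma$ denote standard Gaussian measure (on any Euclidean space).

**Step 5.4. Weights and correlated pairs.** We need a quantity that can be computed both from coefficients and from probabilities.

Recall the normalized Hermite polynomials: in one variable $h_0=1$, $h_1(z)=z$, $h_2(z)=(z^2-1)/\sqrt2$, and in general $h_\alpha(z)=\prod_ih_{\alpha_i}(z_i)$ with
$$e^{\langle\xi,z\rangle-|\xi|^2/2}=\sum_\alpha h_\alpha(z)\,\frac{\xi^\alpha}{\sqrt{\alpha!}} .\tag{2}$$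
They form an orthonormal basis of $L^2(\gamma)$. So the products $\chi_D(\rho)h_\alpha(\mathbf g)$ form an orthonormal basis of $L^2$ of (uniform on $\{\pm1\}^H$) $\times\,\gamma$.

**Definition (correlated vectors).** Uniform sign vectors $\rho,\rho'$ are $b$-correlated if the coordinate pairs $(\rho_i,\rho_i')$ are independent, with uniform marginals and $E\rho_i\rho_i'=b$. For standard Gaussian vectors: independent, jointly Gaussian coordinate pairs with $E\mathbf g_i\mathbf g'_i=b$.

For example, flipping each coordinate of $\rho$ independently with probability $1/M$ gives a pair with $b=1-2/M=a$.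

**Definition (weights).** For $D\subseteq H$ and integers $t\ge0$,
$$w_{D,t}(f)=\sum_{T'\subseteq T,\,|T'|=t}\hat f(D\cup T')^2,\qquad w_{D,t}(F)=\sum_{|\alpha|=t}\big(E[F\chi_D(\rho)h_\alpha(\mathbf g)]\big)^2,$$
and $w_{D,t}(f')$ like $w_{D,t}(f)$. For $b\in[0,1]$ put $p_t^{(b)}(\cdot)=\sum_Db^{|D|}w_{D,t}(\cdot)$, with $0^0=1$.

By Parseval $\sum_tp_t^{(b)}\le1$, and $p_t^{(0)}=w_{\emptyset,t}$. For $s\in[0,1]$,
$$\sum_ts^tp_t^{(b)}(f')=E[f'(\rho,y)f'(\rho',y')],\qquad\sum_ts^tp_t^{(b)}(F)=E[F(\rho,\mathbf g)F(\rho',\mathbf g')],\tag{3}$$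
with $\rho,\rho'$ $b$-correlated, and $y,y'$ (resp. $\mathbf g,\mathbf g'$) $s$-correlated and independent of $(\rho,\rho')$.

*Proof of (3).* For $f'$, expand in characters and use $E[\chi_D(\rho)\chi_{D'}(\rho')]=1_{D=D'}b^{|D|}$, and similarly for $y$. For $F$, expand in the basis $\chi_Dh_\alpha$ (the right side is a bounded bilinear form on $L^2$ by Cauchy–Schwarz, so this is legitimate) and use
$$E[h_\alpha(\mathbf g)h_\beta(\mathbf g')]=1_{\alpha=\beta}\,s^{|\alpha|}.$$
To see this, note that $\langle\xi,\mathbf g\rangle+\langle\zeta,\mathbf g'\rangle$ is a centered normal variable of variance $|\xi|^2+|\zeta|^2+2s\langle\xi,\zeta\rangle$, so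
$$E\big[e^{\langle\xi,\mathbf g\rangle-|\xi|^2/2}\,e^{\langle\zeta,\mathbf g'\rangle-|\zeta|^2/2}\big]=e^{s\langle\xi,\zeta\rangle}=\sum_\alpha s^{|\alpha|}\frac{\xi^\alpha\zeta^\alpha}{\alpha!},$$
and compare with the expectation of the product of the two series (2), coefficient by coefficient. Termwise expectation is allowed because the sum of absolute values in (2) is at most $\prod_ie^{|\xi_iz_i|+\xi_i^2/2}$, which is square integrable. $\square$

## 6. Comparing low-degree weights of $f'$ and $F$

**Lemma 2.** For all $s\in[0,1]$ and all fixed $\rho,\rho'$: $|E[f'(\rho,y)f'(\rho',y')]-E[F(\rho,\mathbf g)F(\rho',\mathbf g')]|\le e_2$, where $y,y'$ and $\mathbf g,\mathbf g'$ are $s$-correlated.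

**Step 6.1. Reduction to orthant-type probabilities.** We isolate what must be compared. Expanding $(1-2\cdot1)(1-2\cdot1')=1-2\cdot1-2\cdot1'+4\cdot1\cdot1'$, it suffices that the two single probabilities and the joint probability each differ by at most $e_2/8$, since $2+2+4=8$. If $\rho\notin J$ or $\rho'\notin J$, the probabilities involving it are $0$ on both sides. So we compare probabilities $\Pr[\ell_l\le t_l\ \forall l\le q]$ with $q\le2k$, where each $\ell_l$ is $\langle v^l,\cdot\rangle$ applied to the first or to the second vector of the pair, and $v^l$ is a unit vector with $\|v^l\|_\infty\le\tau$. (If $q=0$, both are $1$.)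

**Step 6.2. Smoothing and replacing one pair at a time.** We compare expectations of a smooth test function. Let $\lambda=\tau^{1/4}$ and $\Theta_t(z)=\prod_l\psi((z_l-t_l)/\lambda)$. A third partial derivative of $\Theta_t$ differentiates at most three factors; each differentiated factor contributes at most $B\lambda^{-(\mathrm{order})}$, the orders add to $3$, and the other factors lie in $[0,1]$. As $B\ge1$, all third partials are at most $B^3\lambda^{-3}$ in absolute value.

Replace the pairs $(y_i,y'_i)$ by $(\mathbf g_i,\mathbf g'_i)$ one at a time. At the $i$-th replacement $(\ell_l)_l=R+\Delta$, where $R$ comes from the other coordinates, $\Delta$ is independent of $R$, and $\Delta_l=v^l_i\cdot(\text{first or second entry of the $i$-th pair})$. Expand $\Theta_t(R+\Delta)$ at $R$ to second order. The means of $\Delta$ are $0$ and its covariances are $v^l_iv^{l'}_i$ times $1$ or $s$, in both the sign and the Gaussian case; so the terms of order at most $2$ have the same expectation, and only the remainders matter.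 Each remainder is at most
$$\tfrac16B^3\lambda^{-3}\Big(\sum_l|\Delta_l|\Big)^3\le\tfrac16B^3\lambda^{-3}q^2\sum_l|\Delta_l|^3 .$$
The absolute third moments of a sign and of a standard Gaussian are $1$ and $2\sqrt{2/\pi}$. So the $i$-th replacement changes $E\Theta_t$ by at most $\frac16(1+2\sqrt{2/\pi})B^3\lambda^{-3}q^2\sum_l|v^l_i|^3$. Since $\sum_i|v^l_i|^3\le\tau\sum_i|v_i^l|^2=\tau$ and $\frac16(1+2\sqrt{2/\pi})<\frac12$, the total change is at most
$$\mathrm{err}=\tfrac12B^3\lambda^{-3}q^3\tau\le4B^3k^3\tau^{1/4}.$$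

**Step 6.3. Back to indicators.** We remove the smoothing. Coordinatewise, $1_{\{z\le t\}}\le\Theta_t(z)\le1_{\{z\le t+\lambda\}}$. In the Gaussian case each $\ell_l$ is standard normal, so shifting all thresholds by $\lambda$ changes the Gaussian probability by at most $q\lambda/\sqrt{2\pi}$. Writing $\Pr_\pm$ and $\Pr_\gamma$ for the two cases,
$$\Pr\nolimits_\pm[\ell\le t]\le E_\pm\Theta_t\le E_\gamma\Theta_t+\mathrm{err}\le\Pr\nolimits_\gamma[\ell\le t+\lambda]+\mathrm{err}\le\Pr\nolimits_\gamma[\ell\le t]+\tfrac{q\lambda}{\sqrt{2\pi}}+\mathrm{err},$$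
and in the same way, with $\Theta_{t-\lambda}$, $\Pr_\pm[\ell\le t]\ge\Pr_\gamma[\ell\le t-\lambda]-\mathrm{err}\ge\Pr_\gamma[\ell\le t]-\frac{q\lambda}{\sqrt{2\pi}}-\mathrm{err}$. So the two probabilities differ by at most
$$\frac{q\lambda}{\sqrt{2\pi}}+\mathrm{err}\le k\tau^{1/4}+4B^3k^3\tau^{1/4}\le5B^3k^3\tau^{1/4}=1.25\cdot10^{-20}k^{-3}\le\frac{e_2}8 .\qquad\blacksquare$$

**Lemma 3.** For every $b\in[0,1]$ and $t\in\{0,1,2\}$: $|p_t^{(b)}(f')-p_t^{(b)}(F)|\le10e_2^{1/3}$.

**Step 6.4. Reading off low coefficients of a small power series.** The generating functions (3) are close on $[0,1]$, and we extract their first three coefficients by finite differences. Let $\delta_t=p_t^{(b)}(f')-p_t^{(b)}(F)$; then $\sum_t|\delta_t|\le2$. Put $D(s)=\sum_t\delta_ts^t$. By (3) and Lemma 2, averaged over $\rho,\rho'$, $|D(s)|\le e_2$ on $[0,1]$.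

* $|\delta_0|=|D(0)|\le e_2$.
* With $s=\sqrt{e_2}$: $|\delta_1|s\le|D(s)-D(0)|+\sum_{t\ge2}|\delta_t|s^t\le2e_2+2s^2=4e_2$, so $|\delta_1|\le4\sqrt{e_2}$.
* With $s=e_2^{1/3}\le\frac12$: in $D(2s)-2D(s)+D(0)$ the terms $t=0,1$ cancel, leaving $2\delta_2s^2+\sum_{t\ge3}\delta_t(2^t-2)s^t$. The last sum is at most $2\max_{t\ge3}(2s)^t=16s^3$ in absolute value. So $|\delta_2|\le(4e_2+16s^3)/(2s^2)=10e_2^{1/3}$.

As $e_2<1$, all three bounds are at most $10e_2^{1/3}$. $\blacksquare$

## 7. Smallness of low-degree weights, assumed for contradiction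

The purpose here is to state the assumption that will be refuted and to transfer it to $F$. Let
$$Z=\sum_{D\subseteq H,\,|D|\le d}\ \sum_{t\le2}w_{D,t}(f),\qquad\text{and suppose } Z\le\frac{10^{-5}}k.$$
$Z$ is the squared norm of an orthogonal projection of $f$. As $\|f-f'\|_2^2=4\Pr[f\ne f']\le4e_1$, the same sum for $f'$ is at most $2Z+2\cdot4e_1=2Z+8e_1$.

Consider $p_0^{(a)}+p_1^{(a)}$ for $f'$. The sets with $|D|\le d$ contribute at most $2Z+8e_1$; those with $|D|>d$ carry a factor at most $a^{d+1}\le e^{-2d/M}=e^{-10}\le4.6\cdot10^{-5}$ and total weight at most $1$. Lemma 3 with $b=a$ gives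
$$p_0^{(a)}(F)+p_1^{(a)}(F)\le2Z+8e_1+a^{d+1}+20e_2^{1/3}\le\frac{4.8\cdot10^{-5}}k+4.6\cdot10^{-5}\le10^{-4}.\tag{4}$$
Lemma 3 with $b=0$ and $t=2$ gives
$$w_{\emptyset,2}(F)\le2Z+8e_1+10e_2^{1/3}\le\frac{3.8\cdot10^{-5}}k.\tag{5}$$
Note the asymmetry: (4) is only a small constant, (5) is of order $1/k$.

## 8. Most sections $K_\rho$ are balanced and contain a ball about $0$

Let $c(\rho)=E_{\mathbf g}F(\rho,\mathbf g)$ and $\mathbf b(\rho)=E_{\mathbf g}[F(\rho,\mathbf g)\mathbf g]\in\mathbb R^N$.

**Step 8.1. From correlated averages to plain averages.** We want $E[c(\rho)^2+|\mathbf b(\rho)|^2]$, but (4) controls only the average with damped large $D$; Lemma 1 bridges the difference. Let $\rho'$ arise from $\rho$ by independent flips with probability $1/M$, so that $\rho,\rho'$ are $a$-correlated. Since $h_0=1$ and the degree-1 Hermite polynomials are the coordinates,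
$$p_0^{(a)}(F)=E[c(\rho)c(\rho')],\qquad p_1^{(a)}(F)=E\langle\mathbf b(\rho),\mathbf b(\rho')\rangle .$$
Let $\mu=\gamma(K_\rho\triangle K_{\rho'})$. For fixed $\mathbf g$, the function $F(\cdot,\mathbf g)$ is an intersection of at most $k$ halfspaces in $\rho$: those defining $J$, and $\langle w^j_H,\rho\rangle\le\theta_j-\sigma_j\langle u^j,\mathbf g\rangle$ for type I $j$. Lemma 1, averaged over $\mathbf g$, gives $E\mu\le\nu:=2\sqrt{2\ln(2k)/M}\le2\cdot10^{-5}$. Next, $|c(\rho)-c(\rho')|\le2\mu$, so $(c(\rho)-c(\rho'))^2\le4\mu^2\le4\mu$; and by Bessel's inequality $|\mathbf b(\rho)-\mathbf b(\rho')|^2\le\|F(\rho,\cdot)-F(\rho',\cdot)\|_2^2=4\mu$. Since $\rho$ and $\rho'$ have the same distribution, $E[c(\rho)^2]=E[c(\rho)c(\rho')]+\frac12E(c(\rho)-c(\rho'))^2$, and likewise for $\mathbf b$. Hence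
$$E[c(\rho)^2+|\mathbf b(\rho)|^2]\le p_0^{(a)}(F)+p_1^{(a)}(F)+2\nu+2\nu\le10^{-4}+8\cdot10^{-5}\le2\cdot10^{-4}.$$
Call $\rho$ *good* if $c(\rho)^2+|\mathbf b(\rho)|^2<0.01$. By Markov's inequality, $\Pr[\rho\text{ good}]\ge0.98$.

**Step 8.2. Geometry of a good section.** We turn small coefficients into geometric information.

**Claim 2.** If $\rho$ is good, then $v:=\gamma(K_\rho)\in(0.45,0.55)$ and $t_j(\rho)\ge0.1$ for all type I $j$.

*Proof.* $c=1-2v$ and $|c|<0.1$ give the first part; in particular $\rho\in J$. Suppose $t_j(\rho)<\eta:=0.1$ and let $X=\langle u^j,\mathbf g\rangle$, a standard normal variable with $X\le\eta$ on $K_\rho$. Put $s=\sqrt{2\pi}\,v/2$. Then $\Pr[\eta-s<X\le\eta]\le s/\sqrt{2\pi}=v/2$, so $K_\rho\cap\{X\le\eta-s\}$ has measure at least $v/2$, and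
$$E[1_{K_\rho}(\eta-X)]\ge\frac v2\,s=\frac{\sqrt{2\pi}}4v^2 .$$
Hence $E[1_{K_\rho}X]\le\eta v-\frac{\sqrt{2\pi}}4v^2<0.055-0.126<-0.07$. As $E\mathbf g=0$, $\mathbf b(\rho)=-2E[1_{K_\rho}\mathbf g]$, so $|\mathbf b(\rho)|^2\ge\langle\mathbf b(\rho),u^j\rangle^2\ge(0.14)^2>0.01$, a contradiction. $\square$

The sides of $K_\rho$ are at signed distance $t_j(\rho)\ge0.1$ from the origin, so a good section contains the ball of radius $0.1$ about $0$. Also, some type I index exists: otherwise $\gamma(K_\rho)\in\{0,1\}$ for every $\rho$, and no $\rho$ would be good.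

## 9. The quadratic $r-|\Pi\mathbf g|^2$ on polyhedra

Let $V=\mathrm{span}\{u^j:j\text{ type I}\}$, $r=\dim V$ (so $1\le r\le k$), $\Pi$ the orthogonal projection onto $V$, and
$$\Psi(\rho)=E_{\mathbf g}\big[1_{K_\rho}(\mathbf g)(r-|\Pi\mathbf g|^2)\big].$$
It is essential that $V$ and $\Pi$ do not depend on $\rho$: the sections differ only in their thresholds. We show $\Psi\ge-\frac12$ always and $\Psi\ge0.039$ on good $\rho$.

For $r=1$ one can compute: $K=(-\infty,t]$ gives $\Psi=t\varphi(t)$, and $K=[-s,t]$ gives $\Psi=t\varphi(t)+s\varphi(s)$. So $\Psi$ is positive if $0$ is inside, and it can be negative: $K=(-\infty,-1]$ gives $-\varphi(1)\approx-0.24$.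

**Step 9.1. Boundary pieces and prisms.** We set up the boundary of a section. If $\rho\notin J$, then $\Psi(\rho)=0$. Fix $\rho\in J$ and write $t_j=t_j(\rho)$. Then $K_\rho=K\times V^\perp$ with $K=\{z\in V:\langle u^j,z\rangle\le t_j\ \forall j\text{ type I}\}$, and we identify $V$ with $\mathbb R^r$, with Gaussian density $\varphi_r$. If $K$ has empty interior, then $\gamma(K_\rho)=0$ and $\Psi(\rho)=0$. Assume from now on that $K$ has nonempty interior.

If several $j$ have the same pair $(u^j,t_j)$, keep one of them; this does not change $K$. Let $H_j=\{z\in V:\langle u^j,z\rangle=t_j\}$. The kept hyperplanes are distinct: if $H_j=H_l$ with different pairs, then $(u^l,t_l)=-(u^j,t_j)$, so $K\subseteq H_j$ has empty interior. For kept $j$ let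
$$Q_j=\{z\in K:\ \langle u^j,z\rangle=t_j\text{ and }\langle u^l,z\rangle<t_l\text{ for all kept }l\ne j\}.$$
In words, $Q_j$ is the set of points of $K$ where $j$ is the only active constraint. We need four facts.

* The $Q_j$ are disjoint, and each is open in $H_j$.
* Near a point of $Q_j$, the set $K$ coincides with the halfspace $\langle u^j,z\rangle\le t_j$.
* Every boundary point of $K$ has an active constraint. If it lies in no $Q_j$, it has two, so it lies in some nonempty $H_j\cap H_l$ with $j\ne l$.
* A nonempty $H_j\cap H_l$ with $j\neq l$ is an affine subspace of dimension $r-2$. There are finitely many of them, and none if $r=1$.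

Let $a_j=\int_{Q_j}\varphi_r$ (surface integral; for $r=1$, the value of $\varphi$ at the point), and $a_j=0$ for indices not kept. Since $\int_{H_j}\varphi_r=\varphi(t_j)$, $a_j$ is finite. For $z\in H_j$ we have $|z+su^j|^2=|z|^2+2st_j+s^2$, so $\varphi_r(z+su^j)=\varphi_r(z)\,\varphi(t_j+s)/\varphi(t_j)$, and therefore
$$\gamma\big(\{z+su^j:\ z\in Q_j,\ 0<s\le h\}\big)=a_j\,\frac{\Phi(t_j+h)-\Phi(t_j)}{\varphi(t_j)}\qquad(0<h\le\infty).\tag{6}$$

**Step 9.2. $\Psi(\rho)=\sum_jt_ja_j$.** This turns the volume integral into a boundary integral whose sign can be read off. As $\Pi\mathbf g$ is standard Gaussian in $V$,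
$$\Psi(\rho)=\int_K(r-|z|^2)\varphi_r(z)\,dz,\qquad\mathrm{div}\big(z\varphi_r(z)\big)=r\varphi_r-|z|^2\varphi_r=(r-|z|^2)\varphi_r(z).$$
Apply the divergence theorem on $K\cap[-R,R]^r$ with $R$ large, in particular $R>|t_j|$ for all $j$. Then no $H_j$, being at distance $|t_j|$ from $0$, contains a face of the cube. By the facts above, up to sets of surface measure zero, the boundary consists of the sets $Q_j\cap[-R,R]^r$, with outer normal $u^j$, and of parts of the faces of the cube. On $Q_j$ the flux density is $\langle z,u^j\rangle\varphi_r=t_j\varphi_r$. The faces of the cube contribute at most $2r(2R)^{r-1}\cdot\sqrt rR\,(2\pi)^{-r/2}e^{-R^2/2}\to0$. Letting $R\to\infty$, by monotone convergence on each $Q_j$ and integrability of $(r-|z|^2)\varphi_r$ on $K$, we get the identity. (For $K=[-s,t]$ it is the formula above, with $u=\pm1$ and thresholds $t,s$.)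

**Step 9.3. $\Psi(\rho)\ge-\frac12$ always.** This is the sign-definiteness that prevents cancellation between sections. Let $z\in Q_j$ and $s>0$. For $w\in K$, $\langle w-z,u^j\rangle\le0$, so $|z+su^j-w|^2\ge s^2+|z-w|^2$; thus $z$ is the unique nearest point of $K$ to $z+su^j$. Consequently a point lying in two of the prisms $\{z+su^j:z\in Q_j,\ s>0\}$ would have its nearest point in two different sets $Q_j$, which are disjoint. So the infinite prisms are disjoint, and (6) with $h=\infty$ yields
$$\sum_ja_j\,\frac{1-\Phi(t_j)}{\varphi(t_j)}\le1 .$$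
If $t_j=-t<0$, then $\frac{1-\Phi(t_j)}{\varphi(t_j)}=\frac{\Phi(t)}{\varphi(t)}\ge\frac1{2\varphi(t)}$. Hence $\sum_{t_j<0}\frac{a_j}{2\varphi(t_j)}\le1$, and
$$\sum_{t_j<0}|t_j|a_j=\sum_{t_j<0}2|t_j|\varphi(t_j)\cdot\frac{a_j}{2\varphi(t_j)}\le\max_{t>0}2t\varphi(t)=2\varphi(1)<\tfrac12 .$$
By Step 9.2, $\Psi(\rho)\ge-\frac12$. (In the cases $\Psi(\rho)=0$ this is trivial.)

**Step 9.4. $\Psi(\rho)\ge0.039$ for good $\rho$.** We bound the total boundary measure $\sum_ja_j$ from below. By Claim 2, $t_j\ge0.1$ for all type I $j$, so $\Psi(\rho)\ge0.1\sum_ja_j$; also $v=\gamma(K)\in(0.45,0.55)$, so $K$ has nonempty interior. The Gaussian isoperimetric inequality (Borell; Sudakov–Tsirelson) states that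
$$\gamma(K+hB_2)\ge\Phi\big(\Phi^{-1}(v)+h\big)\qquad(h>0),$$
with $B_2$ the closed unit ball of $V$. Let $x\in(K+hB_2)\setminus K$ and let $z\in\partial K$ be its nearest point in $K$, so $0<|x-z|\le h$.

* If $z\in Q_j$, then near $z$ the set $K$ is the halfspace $\langle u^j,\cdot\rangle\le t_j$. The nearest-point condition $\langle x-z,w-z\rangle\le0$ for all $w\in K$ near $z$ forces $x-z$ to be a positive multiple of $u^j$, so $x$ lies in the prism of height $h$ over $Q_j$.
* Otherwise $x$ is within $h$ of one of finitely many affine subspaces of dimension $r-2$. Projecting to the orthogonal plane, the $h$-neighborhood of such a subspace has Gaussian measure at most $\pi h^2/(2\pi)$. (For $r=1$ this case does not occur.)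

With (6), $\gamma(K+hB_2)-v\le h\sum_ja_j+o(h)$ as $h\to0$, while the isoperimetric lower bound is $\Phi(\Phi^{-1}(v)+h)-v=h\varphi(\Phi^{-1}(v))+o(h)$. Thus
$$\sum_ja_j\ge\varphi(\Phi^{-1}(v))\ge\varphi(\Phi^{-1}(0.45))>0.39 .$$
(For the last inequality: $\Phi(0.13)-\frac12\ge0.13\,\varphi(0.13)>0.051$, so $|\Phi^{-1}(0.45)|<0.13$, and $\varphi(0.13)>0.395$.) Hence $\Psi(\rho)\ge0.039$.

**Step 9.5. The contradiction.** We average over $\rho$ and test $F$ against one quadratic polynomial. By Steps 9.3 and 9.4,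
$$E_\rho\Psi(\rho)\ge0.98\cdot0.039-0.02\cdot0.5>\tfrac1{40}.$$
Let $q(\mathbf g)=(r-|\Pi\mathbf g|^2)/\sqrt{2r}$. Since $\mathrm{tr}\,\Pi=r$, it equals $-\sum_{i,i'}\Pi_{ii'}(\mathbf g_i\mathbf g_{i'}-1_{i=i'})/\sqrt{2r}$, so it lies in the span of the degree-2 Hermite polynomials. As $|\Pi\mathbf g|^2$ is $\chi^2_r$, of mean $r$ and variance $2r$, $E[q]=0$ and $E[q^2]=1$. Hence $E[Fq]=-2E_\rho\Psi(\rho)/\sqrt{2r}$, and by Cauchy–Schwarz in that span
$$w_{\emptyset,2}(F)\ge\big(E[F(\rho,\mathbf g)q(\mathbf g)]\big)^2=\frac{2\,(E_\rho\Psi(\rho))^2}{r}\ge\frac1{800\,r}\ge\frac1{800\,k},$$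
which contradicts (5), as $1/800>3.8\cdot10^{-5}$. So the assumption of Section 7 is false: $Z>10^{-5}/k$.

**Remark (what the section-by-section approach gives).** Let $Z_{\mathrm{all}}$ be the sum $Z$ without the restriction $|D|\le d$, and suppose $Z_{\mathrm{all}}\le10^{-5}/k$. Lemma 3 with $b=1$ gives $\sum_{t\le2}p_t^{(1)}(F)\le2Z_{\mathrm{all}}+8e_1+30e_2^{1/3}\le5.8\cdot10^{-5}/k$. But $\sum_{t\le2}p_t^{(1)}(F)$ is the average over $\rho$ of the degree-$\le2$ weight of $F(\rho,\cdot)$, and this weight is at least $0.01$ if $\rho$ is not good, and at least $(2\cdot0.039)^2/(2r)\ge0.003/k$ if $\rho$ is good (Claim 2 and Step 9.4 concern a single $\rho$; if there is no type I index, no $\rho$ is good). This is a contradiction, without Lemma 1 and without Step 9.3. The price is that $D$ ranges over all $2^{|H|}$ subsets, so the resulting bound on a coefficient is $\frac1n(2\cdot10^5k)^{-1/2}2^{-|H|/2}$.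

## 10. Counting the coefficients in $Z$

The purpose is to pass from the sum $Z>10^{-5}/k$ to one coefficient. The number of $D\subseteq H$ with $|D|\le d$ is at most $(|H|+1)^d$, and the number of $T'\subseteq T$ with $|T'|\le2$ is at most $1+n+\binom n2\le2n^2$. So $Z$ is a sum of at most $2n^2(|H|+1)^d$ terms $\hat f(S)^2$, and some $S$ with $|S|\le d+2$ has
$$|\hat f(S)|\ge\frac1n\,(2\cdot10^5k)^{-1/2}(|H|+1)^{-d/2}.$$
Here $|H|\le kL=kmg$. As $1/\tau$, $A$, $m$, $g$ are polynomially bounded in $2k$ and $2k\ge2$, there is an absolute constant $C_1$ with $|H|+1\le(2k)^{C_1}$. Also $d=5M\le C_2\ln(2k)$ for an absolute constant $C_2$, because $\ln(2k)\ge\ln2$. Therefore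
$$\ln\frac1{n|\hat f(S)|}\le\tfrac12\ln(2\cdot10^5k)+\tfrac12C_1C_2(\ln2k)^2\le C(\ln2k)^2$$
for a suitable absolute $C$, again because $\ln(2k)\ge\ln2$; enlarging $C$ we also have $|S|\le d+2\le C\ln(2k)$. This proves Theorem 1. $\blacksquare$

## 11. A tuned strip with all coefficients $O(1/n)$

We prove Theorem 2. The example is the strip $|x_1+\dots+x_m|\le t$, with $m$ odd chosen so that the strip has probability within $O(1/m)$ of $\frac12$. Symmetry removes odd degrees, and in middle degrees it spreads the weight over at least $\binom m2$ equal coefficients. The degrees $0$ and $m-1$ need a computation.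

For $n<18$ the bound is trivial, as coefficients are at most $1$ in magnitude. Let $n\ge18$. We use
$$\binom Nj2^{-N}\le N^{-1/2}\qquad(N\ge1).\tag{7}$$
For $N=2a$ the largest value is $c_a=\prod_{i\le a}\frac{2i-1}{2i}$, and $c_a^2(2a+1)=\prod_{i\le a}\frac{(2i-1)(2i+1)}{(2i)^2}\le1$. For $N=2a+1$ the largest value is $\binom{2a+1}{a}2^{-2a-1}=c_{a+1}\le(2a+3)^{-1/2}$.

**Step 11.1. Tuning the width.** We find, for each odd $t$, a number of variables $m(t)$ that makes the strip nearly balanced. For odd $m$ let $X_m$ be a sum of $m$ independent uniform signs; for odd $t\ge1$ put $P_m=\Pr[|X_m|\le t]$. Let $m\ge t$ be odd. The increment $X_{m+2}-X_m$ is $-2,0,2$ with probabilities $\frac14,\frac12,\frac14$, independently of $X_m$. The strip is left only from $X_m=\pm t$ and entered only from $X_m=\pm(t+2)$, each with probability $\frac14$. Since $\Pr[X_m=t+2]/\Pr[X_m=t]=\frac{m-t}{m+t+2}$,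
$$P_m-P_{m+2}=\tfrac12\big(\Pr[X_m=t]-\Pr[X_m=t+2]\big)=\tfrac12\Pr[X_m=t]\,\frac{2t+2}{m+t+2}\in\Big[0,\frac{t+1}{m^{3/2}}\Big],$$
using (7). Also by (7), $P_{m'}\le(t+1)/\sqrt{m'}$ for every odd $m'$, as there are $t+1$ odd values in $[-t,t]$. So there is a least odd integer $m=m(t)$ with $P_m\le\frac12$, and $m\le4(t+1)^2+2$. Since $P_{m'}=1$ for $m'\le t$, we have $m\ge t+2$. Chebyshev's inequality gives $\frac12\le\Pr[|X_m|\ge t+2]\le m/(t+2)^2$, so $m\ge(t+2)^2/2$. In particular
$$m\ge5,\qquad m-2\ge\tfrac m2,\qquad t+1\le\sqrt{2m}.$$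
As $P_{m-2}>\frac12\ge P_m$,
$$\big|P_m-\tfrac12\big|\le P_{m-2}-P_m\le\frac{t+1}{(m-2)^{3/2}}\le\frac{\sqrt{2m}}{(m/2)^{3/2}}=\frac4m .$$

**Step 11.2. Fitting into $n$ variables.** We check that $m$ can be taken proportional to $n$. Choose $t$ as the largest odd integer with $4(t+1)^2+2\le n$, possible as $n\ge18$. Then $m\le n$. By maximality of $t$, and $t+3\le\frac43(t+2)$, $(t+2)^2\le2m$, $m\ge5$,
$$n<4(t+3)^2+2\le\tfrac{64}9(t+2)^2+2\le\tfrac{128}9m+\tfrac25m\le15m .$$

**Step 11.3. All coefficients.** We bound the coefficients of $f$, where $f(x)=-1$ iff $|x_1+\dots+x_m|\le t$. This is an intersection of two halfspaces; repeat one for larger $k$. Coefficients with $S\not\subseteq[m]$ vanish. Let $S\subseteq[m]$.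

* $S=\emptyset$: $|\hat f(\emptyset)|=|1-2P_m|\le8/m$.
* $|S|$ odd (including $|S|=m$): $\hat f(S)=0$ since $f(-x)=f(x)$.
* $|S|$ even, $2\le|S|\le m-2$: all sets of the same size have the same coefficient, so by Parseval $\hat f(S)^2\le\binom m{|S|}^{-1}\le\binom m2^{-1}\le4/m^2$, and $|\hat f(S)|\le2/m$.
* $|S|=m-1=:Q$ (even): see Step 11.4.

**Step 11.4. The level $m-1$.** Parseval gives only $m^{-1/2}$ here, so we compute. Let $j$ be the number of $-1$'s among the coordinates in $S$, so that $\chi_S=(-1)^j$ and the sum of all coordinates is $Q-2j\pm1$. If the remaining coordinate is $+1$, the strip is $|Q-2j+1|\le t$, that is, $p\le j\le q$ with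
$$p=\tfrac{Q+1-t}2\ge1,\qquad q=\tfrac{Q+1+t}2\le Q,\qquad p+q=Q+1\text{ odd}.$$
If it is $-1$, the map $j\mapsto Q-j$ gives the same contribution, as $Q$ is even. So $E[1_{\{|X_m|\le t\}}\chi_S]=2^{-Q}\sum_{j=p}^q(-1)^j\binom Qj$. Telescoping via $\binom Qj=\binom{Q-1}j+\binom{Q-1}{j-1}$, the sum equals $(-1)^q\binom{Q-1}q+(-1)^p\binom{Q-1}{p-1}$. Since $Q-1-q=p-2$, $\binom{Q-1}q=\binom{Q-1}{p-2}$ (both are $0$ if $p=1$); and $(-1)^q=-(-1)^p$. So its absolute value is
$$\binom{Q-1}{p-1}-\binom{Q-1}{p-2}=\binom{Q-1}{p-1}\,\frac{Q-2p+2}{Q-p+1}=\binom{Q-1}{p-1}\,\frac{t+1}q .$$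
As $q\ge m/2$, $Q-1=m-2$ and by (7),
$$|\hat f(S)|=2\cdot2^{-Q}\binom{Q-1}{p-1}\frac{t+1}q\le2\cdot\tfrac12(m-2)^{-1/2}\cdot\frac{2(t+1)}m\le\sqrt{\tfrac2m}\cdot\frac{2\sqrt{2m}}m=\frac4m .$$

Thus $\max_S|\hat f(S)|\le8/m\le120/n$. Together with Theorem 1, $M(n,k)=\Theta_k(1/n)$ for fixed $k\ge2$. $\blacksquare$

**Example ($t=1$).** Here $P_3=\frac68$, $P_5=\frac{20}{32}$, $P_7=\frac{70}{128}$, $P_9=\frac{252}{512}<\frac12$, so $m(1)=9$. Then $\hat f(\emptyset)=\frac1{64}$. On $X_9^2=1$ the $36$ products $x_ix_l$ sum to $\frac{1-9}2=-4$, so each has conditional mean $-\frac19$ and $\hat f(\{1,2\})=\frac29\cdot\frac{252}{512}=\frac7{64}$. At level $8$: $p=4$, $q=5$, $\binom84-\binom85=14=\binom73\cdot\frac25$, and $|\hat f(S)|=\frac{2\cdot14}{256}=\frac7{64}$.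

## 12. The inner product function as an intersection of halfspaces

We prove Theorem 3, working on $\{0,1\}^n$ with $n,k\ge2$. The idea is that with $k$ halfspaces one can remove any $k$ points from a cube, and a function all of whose coefficients are tiny is available on about $\log_2k$ bits.

**Step 12.1. The function.** We describe it and its coefficients. Let $r=2q\le n$ be even, $r\ge2$, with $2^{r-1}\le k$; $r=2$ is admissible. On $\{0,1\}^q\times\{0,1\}^q$ let $\beta(x,y)=-(-1)^{\langle x,y\rangle}$. For $u,v\in\{0,1\}^q$,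
$$E_{x,y}(-1)^{\langle x,y\rangle+\langle u,x\rangle+\langle v,y\rangle}=2^{-q}(-1)^{\langle u,v\rangle},$$
because the average over $y$ is $1$ if $x=v$ and $0$ otherwise. So $|\hat\beta(S)|=2^{-q}$ for all $S\subseteq[r]$. With $u=v=0$: the points where $\langle x,y\rangle$ is even outnumber those where it is odd by $2^q$, so $\beta=+1$ at exactly $2^{r-1}-2^{q-1}\le k$ points.

**Step 12.2. Removing points by halfspaces.** We write $\beta$ as an intersection. For a point $p\in\{0,1\}^r$ let $|p|=\sum_ip_i$. The form $\sum_{p_i=0}x_i-\sum_{p_i=1}x_i$ equals $\mathrm{dist}(x,p)-|p|$, so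
$$\{x:x\ne p\}=\Big\{x:\ \sum_{p_i=0}x_i-\sum_{p_i=1}x_i\ge1-|p|\Big\}$$
is a halfspace, and $\beta$ is the intersection of these halfspaces over the points $p$ with $\beta(p)=+1$ (repeat some to reach $k$). For $r=2$ there is one such point, $(1,1)$; the halfspace is $-x-y\ge-1$ and all four coefficients are $\pm\frac12$.

**Step 12.3. The largest $r$.** We optimize. Viewed on $n$ variables, all coefficients of $\beta$ are at most $2^{-r/2}$ in magnitude. For the largest admissible $r$, $r+2$ is not admissible, so either $r\ge n-1$ or $2^{r+1}>k$. Hence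
$$2^{r/2}\ge\min\big(2^{(n-1)/2},\sqrt{k/2}\big),\qquad M(n,k)\le\max\big(2^{-(n-1)/2},\sqrt{2/k}\big).$$
If $k(n)=n^{\omega(1)}$, the minimum is $n^{\omega(1)}$, so $M(n,k(n))\le n^{-\omega(1)}$. $\blacksquare$
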